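
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Quasi-measures that are $\aleph_2$-additive,\\ and partitions of continua into few closed sets}


\begin{abstract}
A quasi-measure on a compact Hausdorff space is $\kappa$-additive if it adds up over partitions of a closed set into $\kappa$ closed pieces. Every quasi-measure is countably additive, and Martin's Axiom with $\neg$CH makes every quasi-measure $\aleph_1$-additive. We show that it is consistent, relative to ZFC alone, that every quasi-measure on every compact Hausdorff space is $\aleph_2$-additive. More generally, for many successor cardinals $\kappa$, among them all $\aleph_n$ with $2\le n<\omega$, we obtain models of Martin's Axiom with $2^{\aleph_0}=\kappa^+$ in which every quasi-measure is $\lambda$-additive for all $\lambda<2^{\aleph_0}$ and no continuum can be partitioned into at least two and fewer than $2^{\aleph_0}$ nonempty closed sets.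
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $X$ be a compact Hausdorff space and let $\mathcal A(X)$ be the family of all subsets of $X$ that are open or closed. A \emph{quasi-measure} on $X$ is a function $\mu\colon\mathcal A(X)\to[0,\infty)$ such that
\begin{enumerate}
\item[(1)] $\mu(A)+\mu(X\setminus A)=\mu(X)$ for every $A\in\mathcal A(X)$;
\item[(2)] $\mu(A_1)\le\mu(A_2)$ whenever $A_1\subseteq A_2$ are in $\mathcal A(X)$;
\item[(3)] $\mu(A_1\cup A_2)=\mu(A_1)+\mu(A_2)$ whenever $A_1$, $A_2$ and $A_1\cup A_2$ are in $\mathcal A(X)$ and $A_1\cap A_2=\emptyset$;
\item[(4)] $\mu(U)=\sup\{\mu(C):C\subseteq U,\ C\text{ closed}\}$ for every open $U$.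
\end{enumerate}
By (3) with $A_1=A_2=\emptyset$ we have $\mu(\emptyset)=0$. Throughout, a \emph{measure} on a compact Hausdorff space is a finite regular Borel measure. Restricting a measure to $\mathcal A(X)$ gives a quasi-measure, but a quasi-measure carries much less structure: it is not defined on an algebra of sets, and (3) says nothing about sets that overlap. It is therefore natural to ask how far additivity over \emph{disjoint} families can be pushed.

For a cardinal $\kappa$, a quasi-measure $\mu$ is \emph{$\kappa$-additive} if
\[
\mu(C)=\sum_{\alpha<\kappa}\mu(C_\alpha)
\]
whenever $\langle C_\alpha:\alpha<\kappa\rangle$ is a pairwise disjoint indexed family of closed sets whose union $C$ is closed; the sum is the supremum of the finite partial sums. Empty pieces are allowed, so $\kappa$-additivity implies $\lambda$-additivity for every $\lambda\le\kappa$.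

The simplest test is Lebesgue measure on $[0,1]$ and the partition into points. The points have measure $0$ and the interval has measure $1$, so Lebesgue measure is not $\kappa$-additive for any $\kappa\ge 2^{\aleph_0}$ (add empty pieces if $\kappa>2^{\aleph_0}$). Nothing changes if one insists on nonempty pieces: replace $[0,1]$ by its disjoint sum with the one-point compactification of a discrete space of size $\kappa$, give the second summand measure $0$, and take all singletons. Hence $\kappa<2^{\aleph_0}$ is necessary if all quasi-measures are to be $\kappa$-additive.

The following is recorded in \cite{AQM}. Every quasi-measure on a compact Hausdorff space is countably additive. Under CH, Lebesgue measure is not $\aleph_1$-additive, and neither are certain proper quasi-measures (those with no nonzero measure beneath them). Under $\mathrm{MA}+\neg\mathrm{CH}$, every quasi-measure is $\aleph_1$-additive. So the statement ``every quasi-measure is $\aleph_1$-additive'' is independent of ZFC. The question posed there is whether the next step is possible: \emph{is it consistent that, for some $\kappa\ge\aleph_2$, every quasi-measure on every compact Hausdorff space is $\kappa$-additive?}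

\subsection*{The answer}

An uncountable regular limit cardinal is called \emph{weakly inaccessible}. A \emph{continuum} is a nonempty compact connected Hausdorff space.

\begin{theorem}\label{thm:A}
Over any model of\/ $\mathrm{ZFC}+\mathrm{GCH}$ there is a cardinal-preserving generic extension satisfying $\mathrm{MA}$ and $2^{\aleph_0}=\aleph_3$ in which every quasi-measure on every compact Hausdorff space is $\aleph_2$-additive. In this extension every quasi-measure is $\lambda$-additive if and only if $\lambda\le\aleph_2$, that is, $\lambda<2^{\aleph_0}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $V\models\mathrm{ZFC}+\mathrm{GCH}$, and let $\kappa=\nu^+\ge\aleph_2$ be a successor cardinal such that no cardinal $\le\kappa$ is weakly inaccessible (for example $\kappa=\aleph_n$ with $2\le n<\omega$, $\kappa=\aleph_{\omega+1}$, or $\kappa=\aleph_{\omega_1+5}$). Then there is a cardinal-preserving generic extension of $V$ satisfying $\mathrm{MA}$ and $2^{\aleph_0}=\kappa^+$ in which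
\begin{enumerate}
\item[(a)] every quasi-measure on every compact Hausdorff space is $\lambda$-additive for all $\lambda<2^{\aleph_0}$, and this range is optimal;
\item[(b)] no continuum can be partitioned into at least two and fewer than $2^{\aleph_0}$ nonempty closed sets.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is the case $\kappa=\aleph_2$ of Theorem~\ref{thm:B}(a); the optimality is the Lebesgue measure example above. The range in (b) is optimal as well, since $[0,1]$ is the union of $2^{\aleph_0}$ singletons. As the consistency of ZFC implies that of $\mathrm{ZFC}+\mathrm{GCH}$, the question has a positive answer, and no large cardinals are needed.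

\subsection*{Where the difficulty lies}

From the case of $\aleph_1$ one would guess that MA with $2^{\aleph_0}>\aleph_2$ already gives $\aleph_2$-additivity. We do not decide this, but it is instructive to see what MA does and does not give. For an infinite cardinal $\kappa$ consider two statements.
\begin{itemize}
\item[$(S_\kappa)$] No continuum is a disjoint union of at least two and at most $\kappa$ nonempty closed sets.
\item[$(M_\kappa)$] If $m$ is a measure on a compact Hausdorff space $Q$ and $m(Q)>0$, then $Q$ is not a union of at most $\kappa$ closed $m$-null sets.
\end{itemize}
In Section~\ref{sec:reduction} we show that $(S_\kappa)$ and $(M_\kappa)$ together imply that every quasi-measure is $\kappa$-additive, and that $(M_\kappa)$ follows from $\mathrm{MA}_\kappa$. The topological statement $(S_\kappa)$ is the obstacle. For $\kappa=\omega$ it is Sierpi\'nski's theorem, which can be proved by a decreasing sequence of continua that avoids one piece after another. With more pieces the sequence becomes transfinite, and at limit steps its intersection may shrink into a single piece. Section~\ref{sec:small} shows how to overcome this for $\aleph_1$ pieces by means of a branch through a tree of continua of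 height $\omega$, which MA provides. For $\aleph_2$ pieces one needs, in addition, a sufficiently generic branch through a tree of height $\omega_1$. The full tree of that height is not a ccc poset, so MA does not provide such a branch directly. Section~\ref{sec:general} isolates the required branching principle and proves $(S_\kappa)$ from it.

To obtain the principle together with MA we force twice. A countably closed forcing first adds the branches; a ccc forcing then makes MA true. The danger is that the second forcing adds new requirements on the branches. Section~\ref{sec:ccc} contains the lemma that removes this danger: over a tree from the ground model, every requirement added by a ccc forcing is implied by a density requirement that was there before. Section~\ref{sec:forcing} puts everything together.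

\section{From quasi-measures to continua and null sets}\label{sec:reduction}

In this section $\kappa$ is an infinite cardinal. We use two standard facts about a compact Hausdorff space $C$. The component of a point $y\in C$ is the intersection of all clopen subsets of $C$ containing $y$; consequently, by compactness, if the component is contained in an open set $U$, then some clopen set $H$ satisfies $y\in H\subseteq U$. Moreover, the intersection of a nonempty chain of continua in $C$ is a continuum.

Let $\mu$ be a quasi-measure on $X$. By (1) and (4), for every closed $F\subseteq X$,
\begin{equation}\label{eq:outer}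
\mu(F)=\mu(X)-\sup\{\mu(C):C\subseteq X\setminus F\text{ closed}\}=\inf\{\mu(U):U\supseteq F\text{ open}\}.
\end{equation}
By (3), $\mu$ is finitely additive on disjoint closed sets, since a finite union of closed sets is closed. A quasi-measure need not be a measure, but it becomes one when each component of a closed set is collapsed to a point.

\begin{lemma}\label{lem:quotient}
Let $C\subseteq X$ be closed and nonempty, let $Q$ be the quotient space whose points are the components of $C$, and let $q\colon C\to Q$ be the quotient map. Then $Q$ is compact, Hausdorff and zero-dimensional, and there is a measure $m$ on $Q$ such that $m(F)=\mu(q^{-1}(F))$ for every closed $F\subseteq Q$.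
\end{lemma}

\begin{proof}
A clopen subset of $C$ is a union of components, so its image in $Q$ is clopen. Two distinct components are separated by a clopen subset of $C$, by the first fact above. Hence $Q$ is compact and its clopen sets separate points, so $Q$ is Hausdorff and has a base of clopen sets.

If $E\subseteq Q$ is clopen, then $q^{-1}(E)$ is clopen in $C$, hence closed in $X$. So $m_0(E)=\mu(q^{-1}(E))$ is a finitely additive nonnegative function on the algebra of clopen subsets of $Q$. Integration against $m_0$ is a positive linear functional on the locally constant functions, which are uniformly dense in $C(Q)$. It extends to $C(Q)$, and the Riesz theorem gives a measure $m$ on $Q$ with $m(E)=m_0(E)$ for all clopen $E$, since the indicator function of $E$ is locally constant.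

Let $F\subseteq Q$ be closed. Given an open $O\supseteq F$, compactness of $F$ and the clopen base yield a clopen $E$ with $F\subseteq E\subseteq O$. So by regularity
\[
m(F)=\inf\{m_0(E):E\supseteq F\text{ clopen}\}\ge\mu(q^{-1}(F)),
\]
where the inequality is monotonicity of $\mu$. Conversely, let $\varepsilon>0$. By \eqref{eq:outer} choose an open $U\supseteq q^{-1}(F)$ in $X$ with $\mu(U)<\mu(q^{-1}(F))+\varepsilon$. The sets $q^{-1}(E)$, $E\supseteq F$ clopen, form a downward directed family of compact sets with intersection $q^{-1}(F)\subseteq U$. So some such $E$ has $q^{-1}(E)\subseteq U$, and $m(F)\le m_0(E)\le\mu(U)<\mu(q^{-1}(F))+\varepsilon$.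
\end{proof}

\begin{proposition}\label{prop:reduction}
If $(S_\kappa)$ and $(M_\kappa)$ hold, then every quasi-measure on a compact Hausdorff space is $\kappa$-additive.
\end{proposition}

\begin{proof}
Let $C$ be the disjoint union of the sets $C_\alpha$ ($\alpha<\kappa$), with $C$ and all $C_\alpha$ closed in $X$. We may assume $C\ne\emptyset$. A component of $C$ is a continuum and is partitioned by those of its intersections with the $C_\alpha$ that are nonempty. By $(S_\kappa)$ there is only one of them: every component of $C$ lies in a single $C_\alpha$.

Take $q,Q,m$ from Lemma~\ref{lem:quotient} and put $F_\alpha=q(C_\alpha)$. These sets are compact, hence closed. Since components do not cross pieces, the $F_\alpha$ are pairwise disjoint, and $q^{-1}(F_\alpha)=C_\alpha$. They cover $Q$. So $m(F_\alpha)=\mu(C_\alpha)$ and $m(Q)=\mu(C)$, and we must show $\sum_\alpha m(F_\alpha)=m(Q)$.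

Finite additivity gives $\sum_\alpha m(F_\alpha)\le m(Q)$, so the set $A=\{\alpha:m(F_\alpha)>0\}$ is countable. Suppose the inequality is strict. As $m$ is countably additive, $Q\setminus\bigcup_{\alpha\in A}F_\alpha$ has positive measure, and by regularity it contains a compact set $K$ with $m(K)>0$. But $K$ is the union of the closed null sets $K\cap F_\alpha$, $\alpha\notin A$. This contradicts $(M_\kappa)$ for the restriction of $m$ to $K$.
\end{proof}

A poset is \emph{ccc} if every set of pairwise incompatible elements is countable. $\mathrm{MA}_\kappa$ says that for every nonempty ccc poset and every family of at most $\kappa$ dense subsets there is a filter meeting all of them. MA is the statement that $\mathrm{MA}_\kappa$ holds for all infinite $\kappa<2^{\aleph_0}$.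

\begin{lemma}\label{lem:MAM}
$\mathrm{MA}_\kappa$ implies $(M_\kappa)$.
\end{lemma}

\begin{proof}
Suppose $m(Q)>0$ and $Q=\bigcup_{\alpha<\kappa}F_\alpha$ with all $F_\alpha$ closed and $m$-null. Order the closed sets of positive measure by inclusion. If $K$ and $K'$ are incompatible, then $m(K\cap K')=0$, as otherwise $K\cap K'$ lies below both. An uncountable antichain would contain, for some $n\ge1$, infinitely many sets of measure greater than $1/n$. As these have pairwise null intersections, the union of sufficiently many (but finitely many) of them would have measure exceeding $m(Q)$. So the poset is ccc.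

For $\alpha<\kappa$ the set $D_\alpha=\{K:K\cap F_\alpha=\emptyset\}$ is dense: $K\setminus F_\alpha$ has measure $m(K)>0$, and by inner regularity it contains a compact set of positive measure. A filter meeting all $D_\alpha$ is a family of compact sets with the finite intersection property. Its intersection is nonempty and misses every $F_\alpha$, a contradiction.
\end{proof}

It remains to find models of MA in which $(S_\kappa)$ holds.

\section{Countably many and $\aleph_1$ many pieces}\label{sec:small}

In this section and the next, $X$ is a continuum partitioned into nonempty closed sets $C_\xi$ ($\xi<\lambda$), where $\lambda\ge2$ is a cardinal; the goal is a contradiction when $\lambda$ is not too large. We call the $C_\xi$ the \emph{pieces}. A subcontinuum of $X$ is \emph{crossing} if it meets at least two pieces; a subcontinuum that is not crossing lies in one piece. Let $\mathcal K$ be the set of crossing subcontinua of $X$, and for $K\in\mathcal K$ let $\mathcal K(K)=\{K'\in\mathcal K:K'\subseteq K\}$. Note that $X\in\mathcal K$. A sequence of sets $\langle K_i:i<\delta\rangle$ is \emph{decreasing} if $K_i\supseteq K_j$ for $i<j<\delta$; equality is allowed.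

\subsection*{Shrinking away from one piece}

\begin{lemma}\label{lem:shrink}
For every $K\in\mathcal K$ and $\xi<\lambda$ there is $K'\in\mathcal K(K)$ with $K'\cap C_\xi=\emptyset$.
\end{lemma}

\begin{proof}
If $K\cap C_\xi=\emptyset$, take $K'=K$. Otherwise choose $\eta\ne\xi$ with $K\cap C_\eta\ne\emptyset$. As $K$ is normal, there is an open subset $U$ of $K$ with $K\cap C_\eta\subseteq U$ and $\overline U\cap C_\xi=\emptyset$, the closure being taken in $K$. Let $y\in K\cap C_\eta$ and let $K'$ be the component of $y$ in $\overline U$.

We claim that $K'\not\subseteq U$. Otherwise there is a set $H$, clopen in $\overline U$, with $y\in H\subseteq U$. Then $H$ is closed in $K$. It is open in $\overline U$ and contained in $U$, hence open in $U$ and therefore open in $K$. It contains $y$, and it is not all of $K$ because $K$ meets $C_\xi$ and $H$ does not. This contradicts the connectedness of $K$.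

So $K'$ contains $y\in C_\eta$ and a point of $\overline U\setminus U$, which is not in $C_\eta$. Hence $K'$ is crossing, and it misses $C_\xi$ because $K'\subseteq\overline U$.
\end{proof}

\begin{corollary}[Sierpi\'nski]\label{cor:sierpinski}
No continuum is a disjoint union of at least two and at most countably many nonempty closed sets.
\end{corollary}

\begin{proof}
Let $\lambda\le\omega$. Put $L_0=X$ and choose $L_{n+1}\in\mathcal K(L_n)$ missing $C_n$, for $n<\lambda$. The intersection of these sets is nonempty by compactness and misses every piece, a contradiction.
\end{proof}

\subsection*{Rich continua}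

Suppose now that there are $\aleph_1$ pieces. The construction above must be continued to $\omega_1$, and at stage $\omega$ the set $L_\omega=\bigcap_n L_n$ is a continuum, but it may lie in a single piece, just as in the partition of $[0,1]$ into points a decreasing sequence of intervals may shrink to a point. Then Lemma~\ref{lem:shrink} no longer applies. We therefore look for a place in $X$ where intersections of decreasing sequences stay crossing.

\begin{definition}\label{def:rich}
Let $K\in\mathcal K$.
\begin{itemize}
\item For an infinite cardinal $\tau$, $K$ is \emph{$\tau$-stable} if every decreasing sequence in $\mathcal K(K)$ of nonzero length less than $\tau$ has its intersection in $\mathcal K$.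
\item For an infinite cardinal $\rho$, $K$ is \emph{$\rho$-rich} if for every nonempty $\mathcal F\subseteq\mathcal K(K)$ with $|\mathcal F|\le\rho$ some piece meets all members of $\mathcal F$.
\end{itemize}
\end{definition}

Both properties pass from $K$ to all members of $\mathcal K(K)$. Every $K$ is $\omega$-stable, since a decreasing sequence of successor length has its last term as intersection. Richness gives stability:

\begin{lemma}\label{lem:richstable}
If $K$ is $\rho$-rich, then $K$ is $\rho^+$-stable.
\end{lemma}

\begin{proof}
Let $\langle K_i:i<\delta\rangle$ be a decreasing sequence in $\mathcal K(K)$, $0<\delta<\rho^+$, and let $L=\bigcap_{i<\delta}K_i$, a continuum. By richness some $C_\xi$ meets all $K_i$, and by compactness $C_\xi\cap L\ne\emptyset$. If $L$ is not crossing, then $L\subseteq C_\xi$. By Lemma~\ref{lem:shrink} choose $K''\in\mathcal K(K_0)$ missing $C_\xi$. By richness again, some $C_\eta$ meets $K''$ and all $K_i$. Then $\eta\ne\xi$, and $C_\eta\cap L\ne\emptyset$ by compactness, contradicting $L\subseteq C_\xi$.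
\end{proof}

How does one find an $\omega$-rich continuum? If there is none, then below every crossing continuum there are countably many others that no single piece meets simultaneously. Iterating this produces a tree of continua, and a branch that avoids all pieces is a contradiction. The branch comes from MA, applied to a countable poset.

For an ordinal-valued sequence $s$ write $\mathrm{lh}(s)$ for its length, $s{\restriction}j$ for its initial segment of length $j$, and $s^\frown i$ for its extension by one more value $i$. For an infinite regular cardinal $\rho$, let ${}^{<\rho}\rho$ be the set of functions from ordinals less than $\rho$ to $\rho$. If $T\subseteq{}^{<\rho}\rho$, call $D\subseteq T$ \emph{successor-dense} in $T$ if for every $s\in T$ there is $i<\rho$ with $s^\frown i\in D$.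

\begin{lemma}\label{lem:MAB}
Let $\kappa$ be an infinite cardinal and assume $\mathrm{MA}_\kappa$. If $D_\xi$ $(\xi<\kappa)$ are successor-dense subsets of ${}^{<\omega}\omega$, then there is $f\colon\omega\to\omega$ such that for every $\xi<\kappa$ some $f{\restriction}j$ belongs to $D_\xi$.
\end{lemma}

\begin{proof}
Order ${}^{<\omega}\omega$ by reverse extension. This poset is countable, hence ccc. For each $\xi$ the set of all extensions of elements of $D_\xi$ is dense, and so is $\{s:\mathrm{lh}(s)\ge n\}$ for each $n$. The union of a filter meeting all these sets is a function $f\colon\omega\to\omega$. If $s$ is in the filter and extends $d\in D_\xi$, then $d$ is an initial segment of $f$.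
\end{proof}

\begin{proposition}\label{prop:aleph1}
$\mathrm{MA}_{\aleph_1}$ implies $(S_{\aleph_1})$.
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:sierpinski} we may assume $\lambda=\omega_1$.

\emph{Some $K\in\mathcal K$ is $\omega$-rich.} Suppose not. For each $K\in\mathcal K$ choose $\{K^i:i<\omega\}\subseteq\mathcal K(K)$, repetitions allowed, such that no piece meets all $K^i$. Put $K_\emptyset=X$ and $K_{s^\frown i}=(K_s)^i$ for $s\in{}^{<\omega}\omega$. For $\xi<\omega_1$ let $D_\xi=\{s:K_s\cap C_\xi=\emptyset\}$. Given $s$, the piece $C_\xi$ misses some $(K_s)^i$, that is, $s^\frown i\in D_\xi$; so $D_\xi$ is successor-dense. Lemma~\ref{lem:MAB} gives $f$ such that every piece is missed by some $K_{f\restriction j}$. But $\bigcap_jK_{f\restriction j}$ is nonempty by compactness, a contradiction.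

\emph{Conclusion.} Let $L_0$ be $\omega$-rich, hence $\omega_1$-stable by Lemma~\ref{lem:richstable}. For $\xi<\omega_1$ choose $L_{\xi+1}\in\mathcal K(L_\xi)$ missing $C_\xi$, and at limits $\delta<\omega_1$ let $L_\delta=\bigcap_{\xi<\delta}L_\xi$, which is crossing by stability. Then $\bigcap_{\xi<\omega_1}L_\xi$ is nonempty and misses every piece, a contradiction.
\end{proof}

By Proposition~\ref{prop:reduction} and Lemma~\ref{lem:MAM}, this gives $\aleph_1$-additivity of all quasi-measures under $\mathrm{MA}+\neg\mathrm{CH}$.

\section{The general partition theorem}\label{sec:general}

For $\aleph_2$ pieces we need an $\omega_2$-stable crossing continuum, and by Lemma~\ref{lem:richstable} an $\omega_1$-rich one will do. We look for it inside an $\omega$-rich $K^*$. If there is none, we build a tree of continua of height $\omega_1$ below $K^*$; the limit nodes are intersections of countable decreasing sequences, and they are crossing because $K^*$ is $\omega_1$-stable. What we need is a branch of length $\omega_1$ that meets $\aleph_2$ successor-dense sets. $\mathrm{MA}_{\aleph_2}$ does not apply to ${}^{<\omega_1}\omega_1$, because the sequences of length $1$ form an uncountable antichain. We turn the need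 into a definition. For the application it matters that the tree may be chosen smaller than ${}^{<\rho}\rho$, and that it need not contain all unions of its branches of limit length.

\begin{definition}\label{def:B}
Let $\rho$ be an infinite regular cardinal and $\kappa$ an infinite cardinal. $B(\rho,\kappa)$ is the following principle. There is a nonempty $T\subseteq{}^{<\rho}\rho$, closed under initial segments and under $s\mapsto s^\frown i$ for all $i<\rho$, such that for any successor-dense sets $D_\xi\subseteq T$ $(\xi<\kappa)$ there is $f\colon\rho\to\rho$ with $f{\restriction}j\in T$ for all $j<\rho$ and such that for every $\xi<\kappa$ some $f{\restriction}j$, $j<\rho$, belongs to $D_\xi$.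
\end{definition}

Lemma~\ref{lem:MAB} says that $\mathrm{MA}_\kappa$ implies $B(\omega,\kappa)$, as witnessed by $T={}^{<\omega}\omega$.

\begin{theorem}\label{thm:partition}
Let $\kappa$ be an infinite cardinal such that no cardinal $\le\kappa$ is weakly inaccessible, and suppose $B(\rho,\kappa)$ holds for every infinite regular $\rho<\kappa$. Then $(S_\kappa)$ holds.
\end{theorem}

For $\kappa=\omega$ this is Sierpi\'nski's theorem, and for $\kappa=\omega_1$ it is the theorem on continua in Gruenhage \cite{Gruenhage}.

For the proof we keep the notation of Section~\ref{sec:small}: the continuum $X$ is partitioned into nonempty closed sets $C_\xi$ ($\xi<\lambda$), now with $2\le\lambda\le\kappa$. The hypotheses of the theorem are assumed in the next two lemmas. The plan is to climb through the infinite cardinals $\tau\le\kappa$, finding smaller and smaller crossing continua that are $\tau$-stable. A $\kappa$-stable one allows us to avoid all pieces one after another.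

\begin{lemma}\label{lem:findrich}
If $\rho<\kappa$ is an infinite regular cardinal and $K^*\in\mathcal K$ is $\rho$-stable, then some $K\in\mathcal K(K^*)$ is $\rho$-rich.
\end{lemma}

\begin{proof}
Suppose not. For each $K\in\mathcal K(K^*)$ choose $\{K^i:i<\rho\}\subseteq\mathcal K(K)$, repetitions allowed, such that no piece meets all $K^i$. Define $K_s\in\mathcal K(K^*)$ for $s\in{}^{<\rho}\rho$ by recursion on $\mathrm{lh}(s)$:
\[
K_\emptyset=K^*,\qquad K_{s^\frown i}=(K_s)^i,\qquad K_s=\bigcap_{j<\mathrm{lh}(s)}K_{s\restriction j}\quad\text{if }\mathrm{lh}(s)>0\text{ is a limit ordinal.}
\]
In the limit case $K_s$ is the intersection of a decreasing sequence of length less than $\rho$, so it is crossing because $K^*$ is $\rho$-stable.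

Let $T$ witness $B(\rho,\kappa)$. For $\xi<\lambda$ put $D_\xi=\{s\in T:K_s\cap C_\xi=\emptyset\}$. If $s\in T$, then $C_\xi$ misses some $(K_s)^i$, and $s^\frown i\in T$; so $D_\xi$ is successor-dense in $T$. Since $\lambda\le\kappa$ (put $D_\xi=T$ for $\lambda\le\xi<\kappa$), there is $f\colon\rho\to\rho$ such that for every $\xi<\lambda$ some $K_{f\restriction j}$ misses $C_\xi$. Now $\bigcap_{j<\rho}K_{f\restriction j}$ is nonempty by compactness and misses every piece, a contradiction.
\end{proof}

\begin{lemma}\label{lem:ladder}
There is a sequence $\langle K^{(\tau)}:\tau\text{ an infinite cardinal},\ \tau\le\kappa\rangle$ in $\mathcal K$ that is decreasing with respect to inclusion and such that each $K^{(\tau)}$ is $\tau$-stable.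
\end{lemma}

\begin{proof}
We use recursion on $\tau$.

\emph{$\tau=\omega$.} Let $K^{(\omega)}=X$.

\emph{$\tau=\rho^+$ with $\rho$ regular.} By Lemma~\ref{lem:findrich} choose a $\rho$-rich $K^{(\tau)}\in\mathcal K(K^{(\rho)})$. It is $\rho^+$-stable by Lemma~\ref{lem:richstable}.

\emph{$\tau=\rho^+$ with $\rho$ singular.} Let $K^{(\tau)}=K^{(\rho)}$. A decreasing sequence of limit length $\delta<\rho^+$ has a cofinal subsequence of length $\operatorname{cf}(\delta)$. This is a regular cardinal $\le\rho$, hence less than $\rho$, so the intersection is crossing by $\rho$-stability. Sequences of successor length are trivial.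

\emph{$\tau>\omega$ a limit cardinal.} As $\tau$ is not weakly inaccessible, it is singular. Let $\eta=\operatorname{cf}(\tau)<\tau$ and let $\langle\tau_i:i<\eta\rangle$ be an increasing sequence of cardinals cofinal in $\tau$ with $\tau_0>\eta$. The sets $K^{(\tau_i)}$ form a decreasing sequence in $\mathcal K(K^{(\tau_0)})$ of length $\eta<\tau_0$. So $K^{(\tau)}=\bigcap_{i<\eta}K^{(\tau_i)}$ is crossing, and it is contained in $K^{(\sigma)}$ for every infinite cardinal $\sigma<\tau$. A decreasing sequence in $\mathcal K(K^{(\tau)})$ of nonzero length $\delta<\tau$ lies in $\mathcal K(K^{(\sigma)})$ for $\sigma=\max(\omega,|\delta|^+)<\tau$, and $\delta<\sigma$; so its intersection is crossing.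
\end{proof}

The last case is the only one that needs the hypothesis on weakly inaccessible cardinals. For a regular limit cardinal $\tau$ the sequence of earlier continua would have length $\tau$, and the construction does not make any of them stable for sequences of that length.

\begin{proof}[Proof of Theorem~\ref{thm:partition}]
Let $L_0=K^{(\kappa)}$. For $\xi<\lambda$ choose $L_{\xi+1}\in\mathcal K(L_\xi)$ missing $C_\xi$, by Lemma~\ref{lem:shrink}, and for limit $\delta<\lambda$ put $L_\delta=\bigcap_{\xi<\delta}L_\xi$. As $\delta<\lambda\le\kappa$ and $L_0$ is $\kappa$-stable, $L_\delta$ is crossing. Then $\bigcap_{\xi<\lambda}L_{\xi+1}$ is the intersection of a decreasing family of nonempty compact sets, so it is nonempty; but it misses every piece, a contradiction.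
\end{proof}

\section{Ground-model trees and ccc forcing}\label{sec:ccc}

We want a model of MA with $B(\rho,\kappa)$ for uncountable $\rho$ as well. A function $g\colon\rho\to\rho$ that is generic for the poset of partial functions of size less than $\rho$ meets every successor-dense set that exists before $g$ is added. So we first add many such functions, and then force MA with a ccc poset $\mathbb Q$. The principle $B(\rho,\kappa)$ must hold in the final model, and the sets $D_\xi$ there may be new. We do not use the tree ${}^{<\rho}\rho$ of the final model, which contains new sequences, but the tree $T=({}^{<\rho}\rho)^V$ of the ground model. A new $D\subseteq T$ may have no successor-dense subset in the intermediate model, but there we can consider the nodes at which it is \emph{certain} that $D$ has already been met. The lemma says that such nodes are dense. The reason is that each failure of certainty yields a condition of $\mathbb Q$, different failures along one path of $T$ yield incompatible conditions, and since no new countable sequences of nodes appear, a path can be continued in $T$ through all countable limit stages, until the ccc stops it.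

\begin{lemma}\label{lem:ccc}
Let $V_1$ be a generic extension of $V$ such that every countable sequence of elements of $V$ lying in $V_1$ lies in $V$. Let $\rho$ be an uncountable regular cardinal of $V_1$, and let $T=({}^{<\rho}\rho)^V$. In $V_1$, let $\mathbb Q$ be a ccc poset, $q_0\in\mathbb Q$, and $\dot D$ a $\mathbb Q$-name with
\[
q_0\Vdash\text{``}\dot D\subseteq T\text{ is successor-dense in }T\text{''}.
\]
Then
\[
E=\{t\in T: q_0\Vdash\exists j\le\mathrm{lh}(t)\ \ t{\restriction}j\in\dot D\}
\]
is dense in $T$: every $s\in T$ has an extension in $E$.
\end{lemma}

\begin{proof}
Work in $V_1$. Let $s\in T$ and put $t_0=s$. We construct an increasing sequence of nodes $t_\alpha\in T$ and conditions $q_\alpha\le q_0$ for $\alpha<\omega_1$, stopping as soon as $t_\alpha\in E$.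

\emph{Successor step.} If $t_\alpha\notin E$, then some $q\le q_0$ forces that no initial segment of $t_\alpha$, including $t_\alpha$ itself, is in $\dot D$. Since $q$ also forces that $\dot D$ is successor-dense, there are $q_\alpha\le q$ and $i<\rho$ with $q_\alpha\Vdash t_\alpha{}^\frown i\in\dot D$. Let $t_{\alpha+1}=t_\alpha{}^\frown i$.

\emph{Limit step.} For a countable limit ordinal $\alpha$ let $t_\alpha=\bigcup_{\beta<\alpha}t_\beta$. The sequence $\langle t_\beta:\beta<\alpha\rangle$ is a countable sequence of elements of $V$, hence is in $V$, so $t_\alpha\in V$. Its length is less than $\rho$ because $\rho$ is regular and uncountable. Thus $t_\alpha\in T$.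

Suppose the construction never stops. If $\alpha<\beta<\omega_1$, then $q_\alpha\Vdash t_{\alpha+1}\in\dot D$, whereas $q_\beta$ forces that no initial segment of $t_\beta$ is in $\dot D$, and $t_{\alpha+1}$ is such a segment. So $q_\alpha$ and $q_\beta$ are incompatible, and $\{q_\alpha:\alpha<\omega_1\}$ is an uncountable antichain, contradicting the ccc. Hence some $t_\alpha$, $\alpha<\omega_1$, is in $E$, and it extends $s$.
\end{proof}

\section{The forcing construction}\label{sec:forcing}

Throughout this section $V\models\mathrm{ZFC}+\mathrm{GCH}$, $\kappa=\nu^+\ge\aleph_2$ is as in Theorem~\ref{thm:B}, and $\theta=\kappa^+$. In $V$, let $R$ be the set of regular cardinals $\rho$ with $\omega_1\le\rho\le\nu$. For $\rho\in R$ let $\mathbb P_\rho$ be the set of partial functions from $\theta\times\rho$ to $\rho$ of size less than $\rho$, ordered by reverse inclusion. It adds $\theta$ generic functions from $\rho$ to $\rho$. Let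
\[
\mathbb P=\prod_{\rho\in R}\mathbb P_\rho
\]
with full support and the coordinatewise order. The reader may keep in mind the case $\kappa=\aleph_2$ of Theorem~\ref{thm:A}: there $\nu=\omega_1$, $\theta=\omega_3$, $R=\{\omega_1\}$, and $\mathbb P$ consists of the countable partial functions from $\omega_3\times\omega_1$ to $\omega_1$.

We recall the facts about forcing that are used. The union of a decreasing sequence of conditions of $\mathbb P_\rho$ of length less than $\rho$ is a condition, as $\rho$ is regular. A poset is \emph{$\chi$-cc} if it has no antichain of size $\chi$; for regular $\chi$ such a poset preserves the regularity of all regular cardinals $\ge\chi$ and preserves all cardinals $\ge\chi$. The \emph{$\Delta$-system lemma} says: if $\chi$ is infinite and $\chi^{<\chi}=\chi$, then for every indexed family $\langle a_i:i<\chi^+\rangle$ of sets of size less than $\chi$ there are a set $I\subseteq\chi^+$ of size $\chi^+$ and a set $r$, the root, with $a_i\cap a_j=r$ for all distinct $i,j\in I$. Under GCH every infinite regular $\chi$ satisfies $\chi^{<\chi}=\chi$. A subset of a ground-model set $S$ in a generic extension has a \emph{nice name}, which assigns to each element of $S$ an antichain. The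 \emph{product lemma} says that if $G_0\times G_1$ is generic for $\mathbb P_0\times\mathbb P_1$, then $G_1$ is generic for $\mathbb P_1$ over $V[G_0]$. Finally:

\begin{itemize}
\item (\emph{Easton's lemma}, \cite[Lemma 15.19]{Jech}) If $\mathbb P_0$ is $\lambda^+$-cc, every decreasing sequence of length at most $\lambda$ in $\mathbb P_1$ has a lower bound, and $G_0\times G_1$ is generic for $\mathbb P_0\times\mathbb P_1$, then every function from $\lambda$ to $V$ in $V[G_0\times G_1]$ lies in $V[G_0]$.
\item (\emph{Solovay--Tennenbaum}, \cite[Theorem VIII.6.3]{Kunen}) If $\theta>\omega$ is regular and $2^{<\theta}=\theta$, then there is a ccc poset forcing MA and $2^{\aleph_0}=\theta$.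
\end{itemize}

\subsection*{The first extension}

Let $G$ be $\mathbb P$-generic over $V$ and $V_1=V[G]$. Every $\mathbb P_\rho$ with $\rho\in R$ is closed under countable decreasing sequences, hence so is $\mathbb P$. Therefore
\begin{equation}\label{eq:countable}
\text{every countable sequence of elements of }V\text{ lying in }V_1\text{ lies in }V.
\end{equation}

For $S\subseteq R$ view a condition $p\in\prod_{\rho\in S}\mathbb P_\rho$ as a single function with domain $\{(\rho,\beta,\gamma):\rho\in S,\ (\beta,\gamma)\in\operatorname{dom}p(\rho)\}$, and let the \emph{total size} of $p$ be the size of this domain.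

\begin{lemma}\label{lem:cc}
In $V$, let $\chi$ be an infinite regular cardinal and $S\subseteq R$ with $\rho\le\chi$ for all $\rho\in S$. If every condition in $\prod_{\rho\in S}\mathbb P_\rho$ has total size less than $\chi$, then this poset is $\chi^+$-cc.
\end{lemma}

\begin{proof}
Given $\chi^+$ conditions, the $\Delta$-system lemma, applied to their domains, yields $\chi^+$ of them such that any two of the domains intersect in one fixed root. The root has size less than $\chi$ and the values are less than $\chi$, so on the root there are at most $\chi^{<\chi}=\chi$ possibilities. Two of the conditions therefore agree on the root. Their union is, in each coordinate $\rho\in S$, a function of size less than $\rho$, so it is a common extension.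
\end{proof}

\begin{lemma}\label{lem:preserve}
$\mathbb P$ is $\theta$-cc. It preserves all cardinals and the regularity of all regular cardinals, and $V_1\models2^{<\theta}=\theta$.
\end{lemma}

\begin{proof}
A condition of $\mathbb P$ has total size at most $|R|\cdot\nu\le\nu<\kappa$. So $\mathbb P$ is $\theta$-cc by Lemma~\ref{lem:cc} with $\chi=\kappa$ and $S=R$, and cardinals and regularity are preserved from $\theta$ on.

Suppose some $\tau\le\kappa$ is an infinite regular cardinal in $V$ but not in $V_1$. Let $\lambda=\operatorname{cf}^{V_1}(\tau)<\tau$. Then $\lambda$ is regular in $V_1$, hence in $V$. By \eqref{eq:countable} a cofinal map $\omega\to\tau$ in $V_1$ would be in $V$; so $\lambda\ge\omega_1$. Since $\lambda<\kappa=\nu^+$, we get $\lambda\in R$. Write $\mathbb P=\mathbb P_{\le\lambda}\times\mathbb P_{>\lambda}$, the products over the $\rho\in R$ with $\rho\le\lambda$ and with $\rho>\lambda$, and let $G_{\le\lambda}$ be the corresponding part of $G$. In $\mathbb P_{>\lambda}$ every decreasing sequence of length at most $\lambda$ has a lower bound.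

As $\lambda\le\kappa$ is uncountable, regular and not weakly inaccessible, $\lambda=\sigma^+$ for some infinite cardinal $\sigma$. A condition $p\in\mathbb P_{\le\lambda}$ satisfies $|p(\rho)|<\rho\le\sigma^+$, so $|p(\rho)|\le\sigma$, and there are at most $\sigma$ many cardinals $\rho\le\sigma^+$ in $R$. So its total size is at most $\sigma<\lambda$, and by Lemma~\ref{lem:cc} with $\chi=\lambda$ the poset $\mathbb P_{\le\lambda}$ is $\lambda^+$-cc. By Easton's lemma a cofinal map $\lambda\to\tau$ in $V_1$ lies in $V[G_{\le\lambda}]$. But $\tau\ge\lambda^+$ is regular in $V$ and so remains regular in a $\lambda^+$-cc extension, a contradiction.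

So all regular cardinals stay regular. Successor cardinals of $V$ are regular and uncountable limit cardinals are suprema of successor cardinals, so all cardinals are preserved.

Finally, $|\mathbb P|\le\theta^\nu=\theta$ by GCH. Nice names for subsets of $\kappa$ use antichains of size at most $\kappa$, so in $V_1$
\[
2^\kappa\le\bigl((\theta^\kappa)^\kappa\bigr)^V=(\theta^\kappa)^V=\theta ,
\]
as $\theta=\kappa^+$ and GCH holds in $V$. Hence $2^{<\theta}=2^\kappa=\theta$ in $V_1$.
\end{proof}

The limit case of Lemma~\ref{lem:ladder} and the equation $\lambda=\sigma^+$ in this proof are the two places where we use that there are no weakly inaccessible cardinals up to $\kappa$. In the case $\kappa=\aleph_2$ the preservation of cardinals is immediate: $\omega_1$ is preserved by countable closure, and the larger cardinals because $\mathbb P$ is $\omega_2$-cc, by Lemma~\ref{lem:cc} with $\chi=\omega_1$.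

\subsection*{The second extension}

By Lemma~\ref{lem:preserve}, $\theta=\kappa^+$ is regular and $2^{<\theta}=\theta$ in $V_1$. So there is in $V_1$ a ccc poset $\mathbb Q$ forcing MA and $2^{\aleph_0}=\theta$. Let $H$ be $\mathbb Q$-generic over $V_1$ and $W=V_1[H]$. The models $V$, $V_1$ and $W$ have the same cardinals and the same regular cardinals. In particular, in $W$ the infinite regular cardinals below $\kappa$ are $\omega$ and the members of $R$, and no cardinal $\le\kappa$ is weakly inaccessible.

\begin{proposition}\label{prop:BinW}
$W\models B(\rho,\kappa)$ for every $\rho\in R$.
\end{proposition}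

\begin{proof}
Let $T=({}^{<\rho}\rho)^V$. It is nonempty and closed under initial segments and under $s\mapsto s^\frown i$, and $|T|=\rho^{<\rho}=\rho\le\kappa$ in $V$. In $W$, let $D_\xi\subseteq T$ ($\xi<\kappa$) be successor-dense.

\emph{Pulling the requirements back to $V_1$.} Choose in $V_1$ a name $\langle\dot D_\xi:\xi<\kappa\rangle$ for this sequence, and $q_0\in H$ forcing that all $\dot D_\xi$ are successor-dense subsets of $T$. Let
\[
E_\xi=\{t\in T:q_0\Vdash\exists j\le\mathrm{lh}(t)\ \ t{\restriction}j\in\dot D_\xi\}.
\]
The sequence $\langle E_\xi:\xi<\kappa\rangle$ is in $V_1$. By \eqref{eq:countable} and since $\rho$ is regular and uncountable in $V_1$, Lemma~\ref{lem:ccc} applies: every $E_\xi$ is dense in $T$.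

\emph{Finding an unused coordinate.} The sequence $\langle E_\xi:\xi<\kappa\rangle$ is coded by a subset of $\kappa\times T$, a set of size $\kappa$ in $V$. As $\mathbb P$ is $\theta$-cc, this subset has a nice name that uses at most $\kappa$ conditions, each of total size at most $\nu$. So there is $\alpha<\theta$ such that for no condition $p$ used in this name does $\operatorname{dom}p(\rho)$ contain a point of the form $(\alpha,\gamma)$. Let
\[
\mathbb P'=\{p\in\mathbb P:\operatorname{dom}p(\rho)\subseteq(\theta\setminus\{\alpha\})\times\rho\},
\]
and let $\mathbb F$ be the poset in $V$ of partial functions from $\rho$ to $\rho$ of size less than $\rho$, ordered by reverse inclusion. Then $\mathbb P\cong\mathbb P'\times\mathbb F$, and $\langle E_\xi:\xi<\kappa\rangle\in V[G\cap\mathbb P']$. By the product lemma the $\alpha$-th generic function $g\colon\rho\to\rho$ of the factor $\mathbb P_\rho$ is $\mathbb F$-generic over $V[G\cap\mathbb P']$.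

\emph{The branch.} For each $j<\rho$ the conditions whose domain contains $j$ as a subset are dense in $\mathbb F$. Hence $g{\restriction}j\in V$, so $g{\restriction}j\in T$. Next, let $\xi<\kappa$. Every $p\in\mathbb F$ has domain bounded in $\rho$, so it extends to some $s\in T$, and $s$ extends to some $t\in E_\xi$; and $t\in\mathbb F$, since $T\subseteq\mathbb F$. So the conditions extending a member of $E_\xi$ are dense in $\mathbb F$, and this dense set is in $V[G\cap\mathbb P']$. Therefore some $t\in E_\xi$ satisfies $t\subseteq g$. Since $q_0\in H$, in $W$ some initial segment of $t$ belongs to $D_\xi$, and this initial segment is $g{\restriction}j$ for some $j<\rho$. So $f=g$ is as required in Definition~\ref{def:B}.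
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
In $W$ we have MA and $2^{\aleph_0}=\theta=\kappa^+$, so $\mathrm{MA}_\kappa$ holds. It gives $(M_\kappa)$ by Lemma~\ref{lem:MAM} and $B(\omega,\kappa)$ by Lemma~\ref{lem:MAB}. Together with Proposition~\ref{prop:BinW}, $B(\rho,\kappa)$ holds for all infinite regular $\rho<\kappa$, and no cardinal $\le\kappa$ is weakly inaccessible. So $(S_\kappa)$ holds by Theorem~\ref{thm:partition}. As $2^{\aleph_0}=\kappa^+$, this is statement (b). By Proposition~\ref{prop:reduction} every quasi-measure on every compact Hausdorff space is $\kappa$-additive, hence $\lambda$-additive for all $\lambda\le\kappa$, that is, for all $\lambda<2^{\aleph_0}$. For $\lambda\ge2^{\aleph_0}$, Lebesgue measure on $[0,1]$ is not $\lambda$-additive. This proves (a) and Theorem~\ref{thm:B}. Since there are no weakly inaccessible cardinals $\le\aleph_2$, the case $\nu=\aleph_1$, $\kappa=\aleph_2$ is Theorem~\ref{thm:A}.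
\end{proof}

\begin{thebibliography}{9}

\bibitem{AQM}
\emph{Additivity of Quasi-Measures},
\texttt{http://www.ams.org/journals/proc/1998-126-10/S0002-9939-98-04494-3/S0002-9939-98-04494-3.pdf}.

\bibitem{Gruenhage}
G. Gruenhage,
\emph{Partitions of compact Hausdorff spaces},
Fund. Math. 142 (1993).

\bibitem{Jech}
Jech,
\emph{Set Theory}.

\bibitem{Kunen}
Kunen,
\emph{Set Theory}, 1980.

\end{thebibliography}

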